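# Nil quotients of the augmentation ideal of the Gupta–Sidki 3-group

## 1. The tree representation and the ideals inside its kernel

Let $\mathcal T$ be the 1-rooted ternary tree: its vertices are the finite words over $\{0,1,2\}$, and its root is the empty word. We read letters modulo $3$. The automorphism $\sigma$ replaces the first letter $i$ of every nonempty word by $i+1$ and leaves the other letters alone. The automorphism $\gamma=(\sigma,\sigma^{-1},\gamma)$ fixes the first letter and acts as $\sigma,\sigma^{-1},\gamma$ on the subtrees rooted at $0,1,2$: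
$$\gamma(0w)=0\,\sigma(w),\qquad \gamma(1w)=1\,\sigma^{-1}(w),\qquad \gamma(2w)=2\,\gamma(w).$$
Let $G=\langle\sigma,\gamma\rangle$ be the Burnside 3-group of Gupta and Sidki. We take as given that $G$ is an infinite, finitely generated, just-infinite $3$-group. Just-infinite means that $G$ is infinite and every nontrivial normal subgroup has finite index; $3$-group means that every element has $3$-power order.

For a field $k$ let $\omega k[G]$ be the augmentation ideal of $k[G]$, the kernel of $k[G]\to k$, $g\mapsto 1$; it is the span of the elements $1-g$. Write $1-G=\{1-g:g\in G\}$. "Ideal" means two-sided algebra ideal, and a product of subspaces is the span of the products. A subspace of $\omega k[G]$ that is an ideal of the ring $\omega k[G]$ is an ideal of $k[G]=k+\omega k[G]$. A ring is *nil* if each of its elements is nilpotent.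

In characteristic $3$ each $1-g$ is nilpotent, because $(1-g)^{3^a}=1-g^{3^a}$. Sums of such elements need not be. We ask: **for $\operatorname{char}k=3$, is there an ideal $I\subseteq\omega k[G]$ such that $\omega k[G]/I$ is nil, while $1-g\notin I$ for all $g\neq1$?** In words: can we make the augmentation ideal nil by passing to a quotient, without identifying any two elements of $G$? The question comes from "Regular Trees And Their Automorphisms". The comparison there is with the Golod groups: if $R$ is a nil algebra over a field $F$ of characteristic $p>0$, generated by $x_1,\dots,x_d$, and $G_0=\langle 1+x_1,\dots,1+x_d\rangle\subseteq 1+R$, then $F[G_0]\to F\oplus R$ maps $\omega F[G_0]$ onto $R$, and its kernel is an ideal of exactly this kind for $G_0$.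

The condition that the quotient be nil wants $I$ large; the condition $I\cap(1-G)=(0)$ wants $I$ small. Let $T_n$ be the set of words of length $n$, and let $K_n$ be the annihilator in $k[G]$ of the permutation module $k[T_n]$. The group $G$ acts on $T_n$ through a finite $3$-group, and the augmentation ideal of a finite $3$-group is nilpotent in characteristic $3$; so $\omega k[G]/(K_n\cap\omega k[G])$ is even nilpotent. But $G$ is infinite, so some $g\ne1$ fixes $T_n$ pointwise, and $1-g\in K_n$ (for $n=1$, take $g=\gamma$). Now put
$$K=\bigcap_{n\ge0}K_n .$$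
Here $K\subseteq K_0=\omega k[G]$, and $K\cap(1-G)=(0)$, since an automorphism $g\neq1$ moves some word. So $K$ satisfies the second condition and is the natural first candidate. It fails, together with every ideal inside it.

**Proposition 1.1.** Let $\operatorname{char}k=3$ and $\theta=\sigma+\sigma^{-1}-\gamma-\gamma^{-1}\in\omega k[G]$. Then $\theta^m\notin K$ for all $m\ge1$. Consequently $\omega k[G]/I$ is not nil for any ideal $I\subseteq K$.

**Step 1: coordinates on the first level.** The purpose is to turn the self-similarity of $G$ into a matrix representation. Let $H$ be the stabilizer of the first level. For $h\in H$ write $h=(h_0,h_1,h_2)$, where $h(iw)=i\,h_i(w)$. Since $\sigma^{-1}(iw)=(i-1)w$,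
$$\sigma(h_0,h_1,h_2)\sigma^{-1}=(h_2,h_0,h_1).\tag{1.1}$$
Clearly $\sigma^3=1$; and $\gamma^3=(1,1,\gamma^3)$ gives $\gamma^3=1$. The group $G$ acts on first letters through the powers of $\sigma$, so $|G:H|=3$ and $G=H\sqcup H\sigma\sqcup H\sigma^2$. The normal closure of $\gamma$ lies in $H$ and has index at most $3$, so it is $H$. The subgroup generated by
$$g_0=\gamma=(\sigma,\sigma^{-1},\gamma),\quad g_1=\sigma\gamma\sigma^{-1}=(\gamma,\sigma,\sigma^{-1}),\quad g_2=\sigma^2\gamma\sigma^{-2}=(\sigma^{-1},\gamma,\sigma)\tag{1.2}$$
contains $\gamma$ and is normalized by $\sigma$ and $\gamma$, so it is $H$. Hence all coordinates of elements of $H$ lie in $G$. The $i$-th coordinates of $g_0,g_1,g_2$ are $\sigma,\gamma,\sigma^{-1}$ in some order, so each map $h\mapsto h_i$ is **onto** $G$. Let $\pi_i:k[H]\to k[G]$ be the induced surjection.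

**Step 2: the homomorphism $\Psi$.** Let $\Psi(h)=\operatorname{diag}(h_0,h_1,h_2)$ for $h\in H$, and let $\Psi(\sigma)$ be the permutation matrix with entries $1$ at the places $(b+1,b)$. Its cube is $1$, and $\Psi(\sigma)\Psi(h)\Psi(\sigma)^{-1}=\Psi(\sigma h\sigma^{-1})$ by (1.1). As $G=H\rtimes\langle\sigma\rangle$, we get an algebra homomorphism $\Psi:k[G]\to M_3(k[G])$. For $y=\sum_{j=0}^2y_j\sigma^j$ with $y_j\in k[H]$,
$$\Psi(y)_{ab}=\pi_a(y_{a-b})\qquad(a,b\in\mathbb Z/3).\tag{1.3}$$
This is how $y$ acts on $k[T_{n+1}]=\bigoplus_i i\otimes k[T_n]$, because $h\sigma^j(bw)=(b+j)\,h_{b+j}(w)$. So $y$ kills $k[T_{n+1}]$ if and only if all entries of $\Psi(y)$ kill $k[T_n]$. An element killing $k[T_1]$ kills its quotient $k[T_0]$. Therefore $y\in K\iff\Psi(y)\in M_3(K)$, and with $A=k[G]/K$ we obtain an embedding $\Psi:A\hookrightarrow M_3(A)$.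

**Step 3: the shape of $\Psi(\theta)$.** In characteristic $3$ put
$$\alpha=(1-\sigma)^2=1+\sigma+\sigma^2=(1-\sigma^{-1})^2,\qquad \beta=(1-\gamma)^2=1+\gamma+\gamma^2 .$$
Then $\alpha^2=\beta^2=0$, since $(1-\sigma)^3=(1-\gamma)^3=0$, and $\theta=\alpha-\beta$. With $\mathbf e=(1,1,1)^T$ and $\Lambda=\operatorname{diag}(\alpha,\alpha,\beta)$ we have $\Psi(\alpha)=\mathbf e\mathbf e^T$ and $\Psi(\beta)=\Lambda$. So
$$\Psi(\theta)=\mathbf e\mathbf e^T-\Lambda,\qquad \mathbf e^T\mathbf e=3=0,\qquad \Lambda^2=0,\qquad \mathbf e^T\Lambda\mathbf e=2\alpha+\beta=-\theta .\tag{1.4}$$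

Let us try small levels by hand. On $k[T_0]$, $\theta$ is $0$. On $k[T_1]$, $\gamma$ is trivial, so $\beta$ acts as $3=0$ and $\theta$ acts as the all-ones matrix $J$; here $\theta\ne0$, $\theta^2=0$. On $k[T_2]$ replace $\alpha,\beta,\theta$ in (1.4) by $J,0,J$. Since $\Psi(\theta)^3=\mathbf e\,\theta\,\mathbf e^T+\Lambda\mathbf e\mathbf e^T\Lambda$ and $J^2=0$, $\theta^3$ acts as the block matrix with all nine blocks equal to $J$, which is not zero. And $\Psi(\theta)^4=-(\mathbf e\theta\mathbf e^T\Lambda+\Lambda\mathbf e\theta\mathbf e^T)$ has every block in $\{0,\pm J^2,\pm2J^2\}=\{0\}$. So the nilpotency indices on levels $0,1,2$ are $1,2,4$. On every level $\theta$ is nilpotent; only all levels together can show that it is not.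

**Step 4: a power of $\theta$ inside a higher power.** Expand $\Psi(\theta)^{2s+1}$ as a sum of words in $\mathbf e\mathbf e^T$ and $-\Lambda$. Both letters have square $0$, so only the two alternating words survive. The one that begins with $\mathbf e\mathbf e^T$ is killed by $\mathbf e^T$ on the left. The other one gives
$$\mathbf e^T\Psi(\theta)^{2s+1}\mathbf e=(-\mathbf e^T\Lambda\mathbf e)^{s+1}=\theta^{s+1}.\tag{1.5}$$
So $\theta^{2s+1}=0$ in $A$ implies $\theta^{s+1}=0$ in $A$.

**Step 5: conclusion.** The matrix $\Psi(\theta)^2=-(\mathbf e\mathbf e^T\Lambda+\Lambda\mathbf e\mathbf e^T)$ has $(0,0)$ entry $-2\alpha=\alpha$, and $\alpha\ne0$ in $A$ because on $k[T_1]$ it sends $0$ to the sum of the three basis vectors. So $\theta^2\ne0$ in $A$. Suppose $\theta$ is nilpotent in $A$, with $n$ minimal such that $\theta^n=0$. Then $n\ge3$. Let $s=\lfloor n/2\rfloor$. As $2s+1\ge n$, Step 4 gives $\theta^{s+1}=0$ with $s+1\leq n/2+1<n$, a contradiction. If $I\subseteq K$ and $\omega k[G]/I$ were nil, some $\theta^m$ would lie in $I\subseteq K$. $\square$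

What changes for an arbitrary ideal $I$? The computation took place in $A$ and used that $\Psi$ is defined and injective on $A$, that is, that $K$ is compatible with self-similarity. An arbitrary $I$ with $I\cap(1-G)=(0)$ has no visible relation to the modules $k[T_n]$. The whole difficulty is to show that an ideal as in the question lies in $K$.

## 2. Two theorems, and two senses of a good ideal

**Theorem A.** Let $\operatorname{char}k=3$. There is no ideal $I\subseteq\omega k[G]$ with $\omega k[G]/I$ nil and $I\cap(1-G)=(0)$.

**Theorem B.** Let $k$ be any field and let $I\subseteq\omega k[G]$ be an ideal with $I\cap(1-G)=(0)$. Then $\omega k[G]/I$ is not a Jacobson radical ring: some $1-x$ with $x\in\omega k[G]$ is not invertible in $k[G]/I$.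

If $x$ is nilpotent then $1-x$ is invertible, so in characteristic $3$ Theorem B implies Theorem A; but Theorem A needs less, and we mark what can be skipped for it.

Theorem B is immediate when $\operatorname{char}k\neq3$. The element $f=1-\frac13(1+\sigma+\sigma^2)$ is an idempotent in $\omega k[G]$, and $(1-\sigma)f=1-\sigma$. If $1-f$ were invertible in $k[G]/I$, then $f(1-f)=0$ would give $f\in I$, hence $1-\sigma=(1-\sigma)f\in I$, contrary to $I\cap(1-G)=(0)$.

**From here on $\operatorname{char}k=3$.**

**Definition 2.1.** An ideal $I$ of $k[G]$ is *good* if $I\subseteq\omega k[G]$, $I\cap(1-G)=(0)$, and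

* (sense 1) $\omega k[G]/I$ is nil; respectively
* (sense 2) $1-x$ is invertible in $k[G]/I$ for all $x\in\omega k[G]/I$.

Everything until Section 10 is valid in either sense, "good" being read in one fixed sense. For example, $K$ is not good in sense 1, by Proposition 1.1, and $K_1$ is good in neither sense, because $1-\gamma\in K_1$. We must show that nothing is good. Both the nil condition and the invertibility condition pass to larger ideals inside $\omega k[G]$. By Proposition 1.1, Theorem A follows from:

**Theorem 2.2.** Every good ideal (in either sense) lies in $K$.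

## 3. Commutators in the first-level stabilizer

We write $[x,y]=x^{-1}y^{-1}xy$. We recall that a subgroup of finite index in a finitely generated group is finitely generated, and that a finitely generated torsion nilpotent group is finite. Hence:

**(3.1)** A subgroup of finite index in $G$ is infinite, finitely generated and torsion, so it is not nilpotent, and in particular not abelian.

**Lemma 3.1.** $H'=G'\times G'\times G'$; that is, $H'$ consists of all $(x_0,x_1,x_2)$ with $x_i\in G'$.

**Proof.** Commutators in $H$ are computed coordinatewise, so "$\subseteq$" is clear. For "$\supseteq$" we produce elements of $H'$ with only one nontrivial coordinate. Put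
$$u=[\sigma,\gamma],\qquad v=[\gamma,\sigma^{-1}]=\gamma^{-1}\sigma\gamma\sigma^{-1}=\sigma u\sigma^{-1}.$$
From (1.2), $[g_0,g_1]=(u,1,v)$ and $[g_1,g_2]=(v,u,1)$, while $g_1g_2=(\gamma\sigma^{-1},\sigma\gamma,1)$ and $g_0g_1=(\sigma\gamma,1,\gamma\sigma^{-1})$. Hence
$$[(u,1,v),g_1g_2]=([u,\gamma\sigma^{-1}],1,1),\qquad[(v,u,1),g_0g_1]=([v,\sigma\gamma],1,1)$$
lie in $H'$. Let $L=\{x\in G:(x,1,1)\in H'\}$. It is normal in $G$: given $g\in G$ choose $h\in H$ with $h_0=g$, and then $h(x,1,1)h^{-1}=(gxg^{-1},1,1)\in H'$.

Work modulo $L$. There $u$ commutes with $\gamma\sigma^{-1}$, and $v=\sigma u\sigma^{-1}$ commutes with $\sigma\gamma$; conjugating the latter by $\sigma^{-1}$, $u$ commutes with $\gamma\sigma$. So $u$ commutes with $(\gamma\sigma^{-1})^{-1}\gamma\sigma=\sigma^2$, hence with $\sigma=\sigma^4$, hence with $\gamma$. Thus $u$ is central modulo $L$, and $v\equiv u$. Modulo $L$ and $u$ the generators $\sigma,\gamma$ commute, so $G'L/L$ is generated by $u$.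

It remains to see $u\in L$. As $H'\lhd G$, conjugation by $\sigma$ shows $L\times L\times L\subseteq H'$. Since $v\in uL$, the elements $(u,1,u)$, $(u,u,1)$ and $(1,u,u)=\sigma(u,u,1)\sigma^{-1}$ lie in $H'$. So does $(u,1,u)(u,u,1)(1,u,u)^{-1}=(u^2,1,1)$, whence $u^2\in L$. As $u$ has $3$-power order, $u\in L$. So $G'\subseteq L$, that is, $G'\times1\times1\subseteq H'$, and conjugation by $\sigma$ gives the other two factors. $\square$

Put $\Delta=H'$ and
$$N_0=G'\times1\times1,\quad N_1=1\times G'\times1,\quad N_2=1\times1\times G',\qquad \Delta=N_0\times N_1\times N_2 .$$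
$H/H'$ is abelian and generated by three elements of order dividing $3$, so $\Delta$ is normal of finite index in $G$; similarly $|G:G'|<\infty$. Each $N_i$ is normal in $H$, and $\sigma^jN_i\sigma^{-j}=N_{i+j}$, so $G$ permutes the $N_i$ by conjugation. By (3.1), the groups $G'$, $\Delta$, $N_i\cong G'$ and their subgroups of finite index are infinite, finitely generated, torsion and not nilpotent.

## 4. What blocks the descent: the products $\omega(N_i)\omega(N_j)$

For a group $N$, $\omega(N)$ denotes the augmentation ideal of $k[N]$, or its image in whatever algebra is under consideration.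

Here is the direct way to attack Theorem 2.2. We want, by induction on $n$, that every good ideal kills $k[T_n]$. By (1.3) it would be enough to find, for each good $I$, another good ideal $I'$ that contains all entries $\pi_a(y_{a-b})$ of $\Psi(y)$, $y\in I$. Nothing prevents a naive choice of $I'$ (say, the ideal generated by all these entries) from containing elements $1-g$. To control $I'$ we must carry information from the entries back to $I$, so we must isolate one entry inside $k[G]$. The subgroup $N_0$ is made for this: if $a=(x,1,1)$ and $b=(x',1,1)$ are in $N_0$, then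
$$\Psi(1-a)=\operatorname{diag}(1-x,0,0),\qquad \Psi\big((1-a)y(1-b)\big)=\Psi\big((1-a)y_0(1-b)\big),$$
so only the entry $\pi_0(y_0)$ is left. We would like to conclude that $(1-a)y_0(1-b)\in I$. But $\Psi$ is not injective on $k[G]$, and the difference of the two arguments of $\Psi$ is
$$\sum_{j=1,2}(1-a)\,y_j\,(1-\sigma^jb\sigma^{-j})\,\sigma^j,\qquad \sigma^jb\sigma^{-j}\in N_j .$$
It is built from products of $\omega(N_0)$ with $\omega(N_j)$, $j\ne0$. For $a\in N_0$, $a'\in N_1$ both nontrivial, $(1-a)(1-a')=1-a-a'+aa'$ is a nonzero element of $k[G]$, being a combination of four distinct group elements, and $\Psi$ sends it to $0$. Nothing in the definition of a good ideal puts it into $I$. So the attempt stops exactly here: **we need $\omega(N_i)\omega(N_j)\subseteq I$ for $i\ne j$.**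

This will be proved for *maximal* $I$. Then $R=k[G]/I$ will be a prime algebra in which every nonzero ideal has finite codimension. Let $B$ be the image of $k[\Delta]=k[N_0\times N_1\times N_2]$. It is generated by three commuting subalgebras, and it has a prime quotient $D$ whose nonzero ideals also have finite codimension. We will show that $D$ sees only one of the three factors.

Finite codimension alone cannot give this. In $k[x,y]/(x-y)\cong k[x]$ every nonzero ideal has finite codimension, and yet the commuting subalgebras generated by $x$ and by $y$ both have nonzero image. What excludes such behavior here is torsion. We will see that if two factors survive, then one of them becomes a linear group over a field of characteristic $3$. Linear groups consisting of elements of $3$-power order over such a field are unipotent, and the augmentation ideal of a unipotent group acts nilpotently.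

## 5. Maximal good ideals

We recall the ring theory used. A ring $R\neq0$ is *prime* if the product of two nonzero ideals is nonzero, equivalently if $aRb=0$ implies $a=0$ or $b=0$. An ideal $Q$ of $R$ is prime if $R/Q$ is a prime ring. If $Q$ is prime and none of the ideals $J_1,\dots,J_r$ lies in $Q$, then $\bigcap J_i\not\subseteq Q$, because it contains $J_1\cdots J_r\not\subseteq Q$. The Jacobson radical is the intersection of the maximal left ideals. It contains every ideal $N$ such that $1+N$ consists of units; its image in a quotient ring lies in the radical of the quotient; in a finite-dimensional algebra it is nilpotent. Finally: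

**(5.1)** If $N$ is an ideal, or just a non-unital subalgebra, with $N^c=0$, then $1+N$ is a nilpotent group. Indeed for $x\in1+N^i$, $y\in1+N^j$ we have $[x,y]=1+x^{-1}y^{-1}(xy-yx)$, and $xy-yx=(x-1)(y-1)-(y-1)(x-1)\in N^{i+j}$.

Suppose good ideals exist. The set of ideals contained in $\omega k[G]$ with $I\cap(1-G)=(0)$ is closed under unions of chains. By Zorn's lemma every good ideal lies in a maximal member $I$ of this set, and $I$ is again good. Fix such a **maximal good** $I$, and put $R=k[G]/I$. Then $G$ embeds in $R^\times$. Let $\omega R$ be the image of $\omega k[G]$, an ideal of codimension $1$. In either sense $1+\omega R$ consists of units, so $\omega R$ is the Jacobson radical of $R$.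

**(5.2)** *Nonzero ideals of $R$ have finite codimension.* Elements outside $\omega R$ are units (a nonzero scalar times some $1-x$, $x\in\omega R$), so proper ideals lie in $\omega R$. Let $J\neq0$ be a proper ideal. Its preimage in $k[G]$ lies in $\omega k[G]$ and is larger than $I$, so by maximality it contains some $1-g$ with $g\ne1$. Hence $\{g:1-g\in J\}$, the kernel of $G\to(R/J)^\times$, is a nontrivial normal subgroup. It has finite index, so $R/J$ is spanned by the image of a finite group.

**(5.3)** *$R$ is prime.* Suppose $J_1J_2=0$ with $J_1,J_2\ne0$. By (5.2), $M=\{g:1-g\in J_1\cap J_2\}$ is an intersection of two normal subgroups of finite index. For $g,h\in M$ we have $(1-g)(1-h)=0=(1-h)(1-g)$ in $R$, so $gh=g+h-1=hg$. Thus $M$ is abelian of finite index, contradicting (3.1).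

## 6. Passing between an algebra and a subalgebra of finite index

We must transfer (5.2) from $R$ to the image of $k[\Delta]$. In this section $\Delta\lhd\Gamma$ are arbitrary groups with $|\Gamma:\Delta|<\infty$, $R$ is an algebra spanned by the image of a homomorphism $\Gamma\to R^\times$, and $B$ is the span of the image of $\Delta$. Let $t_0=1,\dots,t_m$ be (images of) coset representatives. Then
$$R=\sum_jBt_j,\qquad Bt_j=t_jB,\qquad R_l:=\sum_{j\le l}Bt_j,\qquad BR_l=R_lB=R_l .$$
An ideal $E$ of $B$ is stable under conjugation by $\Delta$, so $gEg^{-1}$ depends only on $g\Delta$, and $E$ has finitely many $\Gamma$-conjugates. Call $E$ *$\Gamma$-stable* if $gEg^{-1}=E$ for all $g\in\Gamma$; then $ER=RE=\sum Et_j$ is an ideal of $R$, and $ER_l=R_lE=\sum_{j\le l}Et_j$.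

If the sum $\sum Bt_j$ were direct, as it is in the group algebra $k[\Gamma]$, then $B\cap ER=E$ would be obvious. In a quotient it need not be direct. The next lemma is the substitute.

**Lemma 6.1.** Let $E$ be a $\Gamma$-stable ideal of $B$ and $Q\supseteq E$ a prime ideal of $B$. Then $B\cap ER\subseteq Q$.

**Proof.** The plan is to shrink $F=B\cap ER$, staying outside $Q$, until only the coset $t_0=1$ matters. $F$ is a $\Gamma$-stable ideal of $B$. For $l\ge1$ put $L_l=\{s\in B:st_l\in R_{l-1}\}$. It is a left ideal, and also a right ideal since $sbt_l=st_l(t_l^{-1}bt_l)\in R_{l-1}B=R_{l-1}$ for $b\in B$.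

Suppose $F\not\subseteq Q$. We construct, for $l=m,m-1,\dots,0$, $\Gamma$-stable ideals $F_l\not\subseteq Q$ of $B$ with $F_lR\subseteq ER_l$. Start with $F_m=F$; indeed $FR\subseteq ER=ER_m$. Given $F_l$ with $l\ge1$, take $s\in F_l$. Then $st_l\in ER_l=\sum_{j\le l}Et_j$, so $(s-e)t_l\in R_{l-1}$ for some $e\in E$, i.e. $s-e\in L_l$. Thus $F_l\subseteq E+L_l$. If $L_l\subseteq gQg^{-1}$ for some $g\in\Gamma$, then, as $E=gEg^{-1}\subseteq gQg^{-1}$, also $F_l\subseteq gQg^{-1}$, and so $F_l=g^{-1}F_lg\subseteq Q$, a contradiction. So no conjugate of $L_l$ lies in $Q$. There are finitely many conjugates and $Q$ is prime, so their intersection $L^*$, which is $\Gamma$-stable, is not contained in $Q$. Put $F_{l-1}=F_lL^*$. It is $\Gamma$-stable and not in $Q$. Moreover $L^*R_l=\sum_{j\le l}L^*t_j\subseteq R_{l-1}$, because $L^*t_l\subseteq L_lt_l\subseteq R_{l-1}$. So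
$$F_{l-1}R=F_lL^*R=F_lRL^*\subseteq ER_lL^*=EL^*R_l\subseteq ER_{l-1}.$$
At the end, $F_0\subseteq F_0R\subseteq ER_0=EB=E\subseteq Q$, a contradiction. $\square$

The next lemma is needed for sense 2 only; a reader interested in Theorem A may skip it.

**Lemma 6.2.** Suppose $R$ is a quotient of $k[\Gamma]$ by an ideal inside $\omega k[\Gamma]$, and the image $\omega R$ of $\omega k[\Gamma]$ is the Jacobson radical of $R$. Let $\omega B$ be the span of the images of the $1-\delta$, $\delta\in\Delta$. Then $\omega B$ is the only maximal left ideal of $B$, so it is the Jacobson radical of $B$.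

**Proof.** The augmentation is defined on $R$ with kernel $\omega R$, so $\omega B=B\cap\omega R$ has codimension $1$ in $B$. Every maximal left ideal of $R$ contains $\omega R$, so it equals $\omega R$. Let $L$ be a maximal left ideal of $B$. If $RL\ne R$, then $RL\subseteq\omega R$, so $L\subseteq B\cap\omega R=\omega B$ and $L=\omega B$.

Suppose $RL=R$; we derive a contradiction as in Lemma 6.1. For $g\in\Gamma$ put $L^g=gLg^{-1}$, a left ideal of $B$ with $RL^g=RLg^{-1}=R$. Let $Q$ be the largest ideal of $B$ inside $L$. It is the annihilator of the simple module $B/L$, hence prime: if $J_1J_2\subseteq Q$ and $J_2\not\subseteq Q$, then $J_2(B/L)=B/L$ and $J_1(B/L)=J_1J_2(B/L)=0$. A $\Gamma$-stable ideal $F\not\subseteq Q$ lies in no $L^g$, since $F\subseteq L^g$ gives $F=g^{-1}Fg\subseteq L$ and so $F\subseteq Q$. For $l\ge1$ put $K^{(l)}=\{s\in B:t_ls\in R_{l-1}\}$, a right ideal, and a left ideal because $t_lbs=(t_lbt_l^{-1})t_ls$.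

By descending induction we construct $\Gamma$-stable ideals $F_l\not\subseteq Q$ with $RF_l\subseteq R_lL^g$ for all $g\in\Gamma$. Start with $F_m=B$; indeed $R_mL^g=RL^g=R$. Given $F_l$ with $l\ge1$, and $s\in F_l$, we have $t_ls\in R_lL^g=\sum_{j\le l}t_jL^g$, so $t_l(s-x)\in R_{l-1}$ for some $x\in L^g$. Hence $F_l\subseteq K^{(l)}+L^g$. Since $F_l\not\subseteq L^g$, we get $K^{(l)}\not\subseteq L^g$, for every $g$. So no conjugate of $K^{(l)}$ lies in $Q$ (if $gK^{(l)}g^{-1}\subseteq Q\subseteq L$ then $K^{(l)}\subseteq L^{g^{-1}}$), and the intersection $K^*$ of the finitely many conjugates is $\Gamma$-stable and not in $Q$. Put $F_{l-1}=K^*F_l\not\subseteq Q$. As $R_lK^*=\sum_{j\le l}t_jK^*\subseteq R_{l-1}$,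
$$RF_{l-1}=K^*RF_l\subseteq K^*R_lL^g=R_lK^*L^g\subseteq R_{l-1}L^g .$$
At the end, $F_0\subseteq RF_0\subseteq R_0L=BL=L$, so $F_0\subseteq Q$, a contradiction. $\square$

**Lemma 6.3.** Let $B$ be a finitely generated algebra. (a) An ideal $J$ of finite codimension is finitely generated as a right ideal. (b) The product of two ideals of finite codimension has finite codimension. (c) An ideal $E$ of infinite codimension lies in a prime ideal $Q$ of infinite codimension.

**Proof.** (a) Choose a finite-dimensional $V\ni1$ with $B=V+J$ and a finite generating set $X$ of $B$. For $v$ in a basis of $V$ and $x\in X$ write $vx=v'+j(v,x)$ with $v'\in V$, $j(v,x)\in J$. Let $J'\subseteq J$ be the right ideal generated by the finitely many $j(v,x)$. Then $V+J'$ contains $1$ and is closed under right multiplication by $X$, so it equals $B$. Hence $J=J'+(V\cap J)$, and $V\cap J$ is finite-dimensional.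

(b) If $J_1=\sum_ia_iB$ (finite sum), then $J_1J_2=\sum a_iJ_2$, so $J_1/J_1J_2$ is a finite sum of images of $B/J_2$ and is finite-dimensional.

(c) If the union of a chain of ideals of infinite codimension had finite codimension, it would be finitely generated by (a) and so equal to a member of the chain. By Zorn there is $Q\supseteq E$ maximal among ideals of infinite codimension. If $J_1,J_2\not\subseteq Q$ then $J_1+Q$ and $J_2+Q$ have finite codimension, so $(J_1+Q)(J_2+Q)\subseteq J_1J_2+Q$ has finite codimension by (b), and $J_1J_2\not\subseteq Q$. $\square$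

## 7. The image of $k[\Delta]$ and a prime quotient $D$

We return to the maximal good ideal $I$ and $R=k[G]/I$. Let $B$ be the image of $k[\Delta]$ and $S$ the image of $k[H]$ in $R$. As $\Delta$ is a finitely generated group, $B$ is a finitely generated algebra; $G$ acts on it by conjugation. The ideals $\omega B=B\cap\omega R$ and $\omega S=S\cap\omega R$ have codimension $1$.

**(7.1)** *$\omega B$ and $\omega S$ are the Jacobson radicals of $B$ and $S$.* In sense 1 they are nil, so $1-x$ has the inverse $1+x+x^2+\cdots$ for $x$ in them. In sense 2 use Lemma 6.2 for $\Delta\lhd G$, respectively for $H\lhd G$. So elements outside $\omega B$ (respectively $\omega S$) are units, and proper ideals of $B$ (respectively $S$) lie in $\omega B$ (respectively $\omega S$).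

**(7.2)** *If $E,F$ are nonzero $G$-stable ideals of $B$, then $EF\ne0$*, since $(ER)(FR)=EFR$ and $R$ is prime.

**(7.3)** *A nonzero $G$-stable ideal $E$ of $B$ has finite codimension.* Otherwise take a prime $Q\supseteq E$ of infinite codimension (Lemma 6.3(c)). By Lemma 6.1, $B\cap ER\subseteq Q$. But $ER\ne0$ has finite codimension in $R$ by (5.2), so $B\cap ER$ has finite codimension in $B$, a contradiction.

To get rid of the words "$G$-stable", we pass to a suitable quotient of $B$. For an ideal $E$ of $B$ write $E^*=\bigcap_{g\in G}gEg^{-1}$, a finite intersection. Let $P$ be an ideal of $B$ maximal with $P^*=0$. It exists by Zorn: if $x\in(\bigcup P_\lambda)^*$ for a chain $(P_\lambda)$ with $P_\lambda^*=0$, then $x$ lies in the finitely many conjugates of one member, so $x=0$. Clearly $P\neq B$, so $P\subseteq\omega B$.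

*$P$ is prime.* If $E,F\supsetneq P$ and $EF\subseteq P$, then $E^*,F^*\neq0$, while $E^*F^*$ is $G$-stable and contained in $P$, hence in $P^*=0$. This contradicts (7.2).

Put $D=B/P$, a prime ring, with $\omega D$ the image of $\omega B$, of codimension $1$ and inside the Jacobson radical of $D$.

**(7.4)** *Nonzero ideals of $D$ have finite codimension.* If $E\supsetneq P$, then $E^*\ne0$ has finite codimension by (7.3), and $E\supseteq E^*$.

**(7.5)** *$\dim D=\infty$.* If $\dim B<\infty$, the radical $\omega B$ is nilpotent, and $\Delta\subseteq1+\omega B$ is a nilpotent group by (5.1), contradicting (3.1). So $\dim B=\infty$. Since $P^*=0$, $B$ embeds in the finite product of the algebras $B/gPg^{-1}\cong D$, so $\dim D=\infty$.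

## 8. Only one of the three commuting factors survives in $D$

Let $Q_i$ be the image of $k[N_i]$ in $D$ and $\omega_i$ the image of $\omega(N_i)$, an ideal of $Q_i$. The $Q_i$ commute with each other, and $D=Q_0Q_1Q_2$.

**Proposition 8.1.** Exactly one of $\omega_0,\omega_1,\omega_2$ is nonzero.

If all vanish, then $D=k$, contradicting (7.5). We assume that two are nonzero, say $\omega_0$ and $\omega_1$ (other cases differ by labels), and work toward a contradiction in eight steps.

**Step 1: two ideals of finite codimension.** Let $C=Q_0Q_2$, and let $\omega_C\supseteq\omega_0\neq0$ be the image of $\omega(N_0\times N_2)$, an ideal of $C$. Then $D=Q_1C$, and $C$ commutes with $Q_1$. Hence $\omega_1D=D\omega_1$ and $\omega_CD=D\omega_C$ are nonzero ideals of $D$, and by (7.4) **both have finite codimension**. Since $D=(k+\omega_1)C$, we have $D=C+\omega_1D$. Since $\omega_1D\subseteq\omega D$, $1\notin\omega_1D$. So we can choose $f_1=1,f_2,\dots,f_r\in C$ that span $D$ modulo $\omega_1D$.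

Substituting $D=\sum kf_l+\omega_1D$ into itself gives $D=\sum_lQ_1f_l+\omega_1^nD$ for every $n$. We would like to drop the remainder, so that $D$ is a finite extension of $Q_1$ by elements that commute with $Q_1$. To make the remainder vanish we complete.

**Step 2: the completion of $D$.** Let $h_1,\dots,h_d$ generate $\Delta$ as a semigroup ($\Delta$ is torsion), and let $x_i$ be the image of $1-h_i$ in $D$. From $1-h_ih=(1-h_i)h+(1-h)$ and induction on the word length, $\omega D=\sum_ix_iD$. Hence $(\omega D)^j=\sum_ix_i(\omega D)^{j-1}$ with $(\omega D)^0=D$, and iterating,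
$$(\omega D)^j=\sum_{|\mathbf i|=n}x_{\mathbf i}(\omega D)^{j-n}\quad(j\ge n),\qquad x_{\mathbf i}=x_{i_1}\cdots x_{i_n}.\tag{8.1}$$
For $j=n$, as $D=k+\omega D$, the quotient $(\omega D)^n/(\omega D)^{n+1}$ is spanned by the finitely many $x_{\mathbf i}$. So every $D/(\omega D)^n$ is finite-dimensional. These dimensions are unbounded: otherwise $(\omega D)^n=(\omega D)^n\omega D$ for some $n$; here $(\omega D)^n$ is a finitely generated right ideal and $\omega D$ lies in the radical, so Nakayama's lemma gives $(\omega D)^n=0$ and $\dim D<\infty$.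

Let $\hat D=\varprojlim D/(\omega D)^n$, $\mathfrak m_n=\ker(\hat D\to D/(\omega D)^n)$, $\mathfrak m=\mathfrak m_1$. The $\mathfrak m_n$ define a complete Hausdorff topology on $\hat D$ with continuous multiplication, and the image of $D$ is dense. Lifting the components of an element of $\mathfrak m_n$ to $D$ one after the other and taking differences, we see that it is a convergent sum $\sum_{j\ge n}d_j$ with $d_j$ in the image of $(\omega D)^j$. By (8.1) write $d_j=\sum_{|\mathbf i|=n}x_{\mathbf i}d_{\mathbf i,j}$ with $d_{\mathbf i,j}\in(\omega D)^{j-n}$; the sums $\sum_jd_{\mathbf i,j}$ converge, so $\mathfrak m_n=\sum_{|\mathbf i|=n}x_{\mathbf i}\hat D\subseteq\mathfrak m^n$. Conversely $\mathfrak m^n\subseteq\mathfrak m_n$, because $\mathfrak m$ maps onto $\omega D/(\omega D)^n$, whose $n$-th power is $0$. Hence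
$$\mathfrak m_n=\mathfrak m^n\ \text{ is a finitely generated right ideal of finite codimension, and it is the closure of the image of }(\omega D)^n.\tag{8.2}$$
By the geometric series $1+\mathfrak m$ consists of units, so $\hat D$ is local with radical $\mathfrak m$ and $\hat D/\mathfrak m=k$. Also $\dim\hat D=\infty$.

**Step 3: a prime quotient of the completion.** Completion may destroy primeness, so we restore it. An ideal of $\hat D$ has finite codimension if and only if it contains some $\mathfrak m^n$: in a finite-dimensional quotient the image of $\mathfrak m$ lies in the radical and is nilpotent; the converse is (8.2). If the union of a chain of ideals of infinite codimension contained some $\mathfrak m^n$, so would a member, as $\mathfrak m^n$ is finitely generated. So by Zorn, starting from $0$, there is an ideal $\mathfrak P$ maximal among the ideals of infinite codimension. It is prime: ideals properly containing $\mathfrak P$ contain $\mathfrak m^a$ and $\mathfrak m^b$, and their product contains $\mathfrak m^{a+b}\not\subseteq\mathfrak P$. Put $\mathfrak D=\hat D/\mathfrak P$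 and $\mathfrak n=\mathfrak m/\mathfrak P$. Then $\mathfrak D$ is prime and infinite-dimensional, and **every nonzero ideal of $\mathfrak D$ contains some $\mathfrak n^n$**. Moreover
$$\bigcap_n\mathfrak n^n=0 .\tag{8.3}$$
Otherwise this intersection contains some $\mathfrak n^s$, so $\mathfrak n^s=\mathfrak n^{s+1}$. As $\mathfrak n^s$ is a finitely generated right ideal and $\mathfrak n$ lies in the radical, Nakayama gives $\mathfrak n^s=0$ and $\dim\mathfrak D=\dim\mathfrak D/\mathfrak n^s<\infty$, a contradiction.

**Step 4: $\mathfrak D$ is a finite centralizing extension.** Let $\hat Q_1$ be the closure of the image of $Q_1$ in $\hat D$. We claim $\hat D=\sum_l\hat Q_1f_l$. In the finite-dimensional algebra $D/\omega_1D$ the image of $\omega D$ lies in the radical, so $(\omega D)^s\subseteq\omega_1D$ for some $s\geq1$, and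
$$(\omega D)^{sn}\subseteq(\omega_1D)^n=\omega_1^nD .\tag{8.4}$$
Multiplying $D=\sum_lkf_l+\omega_1D$ by $\omega_1^n$ (with $\omega_1^0:=k$),
$$\omega_1^nD=\sum_l\omega_1^nf_l+\omega_1^{n+1}D\qquad(n\ge0).\tag{8.5}$$
Let $W_n$ be the closure of the image of $\omega_1^nD$ in $\hat D$. Then $W_0=\hat D$, and $W_n\subseteq\mathfrak m_n$ because $\omega_1^nD\subseteq(\omega D)^n$. Each $w\in W_n$ is $w'+\mu$ with $w'$ in the image of $\omega_1^nD$ and $\mu\in\mathfrak m_{s(n+1)}$; by (8.2) and (8.4), $\mathfrak m_{s(n+1)}\subseteq W_{n+1}$. Applying (8.5) to $w'$ we get $W_n\subseteq\sum_l\omega_1^nf_l+W_{n+1}$. We iterate from $W_0=\hat D$. The remainders lie in $W_n\subseteq\mathfrak m_n$ and tend to $0$, and sums $\sum_nq^{(n)}$ with $q^{(n)}\in\omega_1^n$ converge in $\hat Q_1$. So every $d\in\hat D$ equals $\sum_l\big(\sum_nq_l^{(n)}\big)f_l$ with $q_l^{(n)}\in\omega_1^n$. This proves the claim.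

Let $\mathfrak Q$ be the image of $\hat Q_1$ in $\mathfrak D$. Then $\mathfrak D=\sum_l\mathfrak Qf_l$. By continuity the image of $C$ commutes with $\hat Q_1$, so in $\mathfrak D$ the image of $C$, in particular each $f_l$, commutes with $\mathfrak Q$. Finally $\mathfrak Q$ is prime: if $a\mathfrak Qb=0$ with $a,b\in\mathfrak Q$, then $a\mathfrak Db=\sum_la\mathfrak Qbf_l=0$, and $\mathfrak D$ is prime.

**Step 5: the extended centroid of $\mathfrak Q$.** We want a field over which the centralizer of $\mathfrak Q$ becomes linear. Consider $\mathfrak Q$-bimodule maps $\varphi:E\to\mathfrak Q$, where $E$ is a nonzero ideal of $\mathfrak Q$, and identify two of them if they agree on a nonzero ideal. Let $\mathcal Z$ be the set of classes. For instance, for $k[[x]]$ in place of $\mathfrak Q$, a map on $(x^n)$ is determined by the image $f$ of $x^n$, its class corresponds to $f/x^n$, and we get the field of fractions $k((x))$. In general $\mathcal Z$ is a field containing $k$ (Martindale); here is the verification.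

In the prime ring $\mathfrak Q$ a product, hence an intersection, of two nonzero ideals is nonzero, so the identification is an equivalence relation, and sums are defined on intersections of domains. If $\varphi$ vanishes on a nonzero ideal $E'\subseteq E$, then $\varphi(e)E'=\varphi(eE')=0$ for $e\in E$, so $\varphi(e)=0$; thus $\varphi=0$. The composite $\varphi\psi$ is defined on $E_\varphi E_\psi\neq0$, since $\psi(e'e)=e'\psi(e)\in E_\varphi$ for $e'\in E_\varphi$, $e\in E_\psi$. These operations are compatible with restricting domains, and $\mathcal Z$ is a ring containing $k$ as the scalars. For $e,e'\in E=E_\varphi\cap E_\psi$,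
$$\varphi\psi(ee')=\varphi(\psi(e)e')=\psi(e)\varphi(e')=\psi(e\varphi(e'))=\psi\varphi(ee'),$$
so $\varphi\psi=\psi\varphi$ on $E^2\neq0$. If $\varphi\ne0$, then $\ker\varphi$ and $\varphi(E)\ne0$ are ideals with $\ker\varphi\cdot\varphi(E)=\varphi(\ker\varphi\cdot E)=\varphi(\ker\varphi)E=0$. So $\ker\varphi=0$, and $\varphi^{-1}:\varphi(E)\to\mathfrak Q$ represents the inverse of $\varphi$.

**Step 6: the centralizer of $\mathfrak Q$ embeds in a matrix algebra over $\mathcal Z$.** The element $f_1=1$ is left $\mathfrak Q$-independent. After renumbering let $f_1=1,\dots,f_m$ be a maximal left $\mathfrak Q$-independent subfamily of the $f_l$ containing $f_1$, and $\mathfrak F=\bigoplus_{i\le m}\mathfrak Qf_i$. For $l>m$, $E_l=\{q\in\mathfrak Q:qf_l\in\mathfrak F\}$ is an ideal of $\mathfrak Q$, because the $f$'s commute with $\mathfrak Q$, and it is nonzero by maximality. So $E=\bigcap_{l>m}E_l\ne0$ (with $E=\mathfrak Q$ if $m=r$), and $E\mathfrak D=\sum_lEf_l\subseteq\mathfrak F$. For $c$ in the centralizer of $\mathfrak Q$ in $\mathfrak D$, $j\le m$ and $e\in E$ we can therefore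 write, uniquely,
$$e\,c\,f_j=\sum_{i\le m}\varphi^c_{ij}(e)f_i .\tag{8.6}$$
Each $\varphi_{ij}^c:E\to\mathfrak Q$ is a bimodule map: left linearity is clear, and for $q\in\mathfrak Q$ we have $eq\,c\,f_j=(e\,c\,f_j)q=\sum_i\varphi_{ij}^c(e)q\,f_i$. The assignment $c\mapsto(\varphi^c_{ij})\in M_m(\mathcal Z)$ is $k$-linear and sends $1$ to the identity matrix.

It is multiplicative. For $e,e'\in E$, using that $c$ commutes with $\mathfrak Q$ and that $e\varphi_{ij}^{c'}(e')=\varphi_{ij}^{c'}(ee')\in E$,
$$ee'cc'f_j=e\,c\,(e'c'f_j)=\sum_ie\varphi^{c'}_{ij}(e')\,c\,f_i=\sum_h\sum_i\varphi^c_{hi}\big(\varphi^{c'}_{ij}(ee')\big)f_h ,$$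
so $\varphi^{cc'}_{hj}=\sum_i\varphi^c_{hi}\varphi^{c'}_{ij}$ on $E^2\ne0$.

It is injective. If all $\varphi_{ij}^c$ vanish on a nonzero ideal $E'\subseteq E$, then (8.6) with $j=1$ gives $cE'=E'c=0$. Now $E'\mathfrak D=\sum_lE'f_l=\mathfrak DE'$ is a nonzero ideal of $\mathfrak D$, and $c\,\mathfrak DE'\mathfrak D=cE'\mathfrak D=0$. As $\mathfrak D$ is prime, $c=0$.

**Step 7: $\omega_C$ is nilpotent in $\mathfrak D$.** Here torsion enters. The image of $N_0\times N_2$ in $\mathfrak D$ lies in the image of $C$ and so centralizes $\mathfrak Q$. By Step 6 it becomes a group $\mathcal U\subseteq GL_m(\mathcal Z)$. Each $g\in\mathcal U$ has $3$-power order and $\operatorname{char}\mathcal Z=3$, so $(1-g)^{3^a}=1-g^{3^a}=0$ for some $a$: every $g\in\mathcal U$ is unipotent. Let $\bar{\mathcal Z}$ be an algebraic closure of $\mathcal Z$ and $V$ a composition factor of the $\mathcal U$-module $\bar{\mathcal Z}^m$. By Burnside's theorem $\mathcal U$ spans $\operatorname{End}V$. For $g,h\in\mathcal U$, both $h$ and $gh$ are unipotent on $V$, so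
$$\operatorname{tr}_V\big((1-g)h\big)=\operatorname{tr}_Vh-\operatorname{tr}_Vgh=\dim V-\dim V=0 .$$
Hence $\operatorname{tr}_V((1-g)x)=0$ for all $x\in\operatorname{End}V$, and so $1-g=0$ on $V$, the trace form being nondegenerate. Thus all $1-g$ annihilate every composition factor. There are at most $m$ factors, so the product of any $m$ elements $1-g$, $g\in\mathcal U$, is $0$. By injectivity in Step 6, $\omega_C^m=0$ in $\mathfrak D$.

**Step 8: contradiction.** In $\mathfrak D$, as $f_l\in C$ and $\omega_C$ is an ideal of $C$, we have $\mathfrak D\omega_C=\sum_l\mathfrak Qf_l\omega_C\subseteq\mathfrak Q\omega_C=\omega_C\mathfrak Q$, and likewise $\omega_C\mathfrak D\subseteq\omega_C\mathfrak Q$. So $\mathfrak Q\omega_C$ is a two-sided ideal with $(\mathfrak Q\omega_C)^m\subseteq\mathfrak Q\omega_C^m=0$. As $\mathfrak D$ is prime, $\omega_C=0$ in $\mathfrak D$. So $\omega_CD$ maps to $0$ in $\mathfrak D$, and since it has finite codimension in $D$, the image of $D$ in $\mathfrak D$ is finite-dimensional. But $D$ maps onto $\hat D/\mathfrak m^n$, so $\mathfrak D=\operatorname{im}D+\mathfrak n^n$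 for all $n$, and the dimensions $\dim\mathfrak D/\mathfrak n^n$ are bounded. Hence $\mathfrak n^n=\mathfrak n^{n+1}=\cdots$ for some $n$; by (8.3) $\mathfrak n^n=\bigcap_j\mathfrak n^j=0$, and $\dim\mathfrak D<\infty$, contradicting Step 3. $\square$

**Corollary 8.2.** If $I$ is a maximal good ideal and $i\ne j$, then $\omega(N_i)\omega(N_j)\subseteq I$.

**Proof.** By Proposition 8.1, $P$ contains the images in $B$ of exactly two of $\omega(N_0),\omega(N_1),\omega(N_2)$. As $G$ permutes the $N_i$, the same holds for each $gPg^{-1}$. So each $gPg^{-1}$ contains the image of $\omega(N_i)$ or that of $\omega(N_j)$, hence that of $\omega(N_i)\omega(N_j)$. Thus the image of $\omega(N_i)\omega(N_j)$ in $B$ lies in $\bigcap_ggPg^{-1}=P^*=0$. $\square$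

## 9. Descent to the first level

Now the attempt of Section 4 goes through.

**Proposition 9.1.** Let $I$ be a maximal good ideal. There is a good ideal $I'$ such that for every $y=\sum_{j=0}^2y_j\sigma^j\in I$ with $y_j\in k[H]$, we have $\pi_i(y_j)\in I'$ for all $i,j$.

**Step 1: definition of $I'$.** Recall that $S$ is the image of $k[H]$ in $R=k[G]/I$. As $N_0\lhd H$, $X=\omega(N_0)S=S\omega(N_0)$ is an ideal of $S$. Let
$$\bar J=\{x\in S:XxX=0\},$$
an ideal of $S$, let $J$ be its preimage in $k[H]$, and put $I'=\pi_0(J)$. As $\pi_0$ is onto, $I'$ is an ideal of $k[G]$. We must show that $\pi_0$ loses nothing (Steps 2 and 3), that $I'$ is good (Step 4), and that it catches all components (Step 5).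

**Step 2: $S/\bar J$ has no nonzero nilpotent ideals.** It suffices to treat an ideal $V'$ of $S$ with $V'^2\subseteq\bar J$ and to show $V'\subseteq\bar J$. Put $V=XV'X$. Then $V^2\subseteq XV'^2X=0$. The sum $U=\sum_i\sigma^iV\sigma^{-i}$ consists of three ideals of $S$ of square zero. In a product of four of these ideals one is repeated, so the product is $0$; hence $U^4=0$. $U$ is stable under conjugation by $\sigma$ and by $H$, so, as $R=\sum_iS\sigma^i$, $UR=RU$ is an ideal of $R$ with $(UR)^4=U^4R=0$. By (5.3), $U=0$. So $XV'X=V=0$, that is, $V'\subseteq\bar J$.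

**Step 3: $\ker\pi_0\subseteq J$.** The ideal $\ker\pi_0$ is generated by the $1-h$ with $h\in H_0=\{h\in H:h_0=1\}$. First let $n=ab$ with $a\in N_1$, $b\in N_2$. Since $1-n=(1-a)+a(1-b)$ and $X=S\omega(N_0)$, Corollary 8.2 gives
$$X(1-n)\subseteq X(1-a)+Xa(1-b)\subseteq X(1-a)+X(1-b)=0 ,$$
so $1-n\in\bar J$. Now let $h\in H_0$ and $u\in H$. Then $[h,u]\in H'$ has first coordinate $1$, so $[h,u]\in N_1N_2$ by Lemma 3.1. Hence $hu=uh[h,u]=uh$ in $S/\bar J$; thus $h$ is central in $S/\bar J$. As $h$ has $3$-power order, $1-h$ is a central nilpotent element there, so it generates a nilpotent ideal, which is $0$ by Step 2. So $1-h\in\bar J$, and $\ker\pi_0\subseteq J$. Consequently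
$$k[G]/I'\cong k[H]/J\cong S/\bar J,$$
compatibly with augmentations once $J\subseteq\omega(H)$ is known.

**Step 4: $I'$ is good.** We check the three requirements.

*$I'\subseteq\omega k[G]$.* If $J$ contained an element of nonzero augmentation, its image in $S$ would lie outside $\omega S$ and be a unit by (7.1). Then $\bar J=S$ and $X^2=0$. For $g,h\in N_0$ this gives $(1-g)(1-h)=0=(1-h)(1-g)$ in $R$, so $gh=g+h-1=hg$ and $N_0$ is abelian, a contradiction. So $J\subseteq\omega(H)$ and $I'\subseteq\omega k[G]$.

*The nil or invertibility condition.* We have $\omega k[G]/I'\cong\omega S/\bar J$. In sense 1 this is nil because $\omega S\subseteq\omega R$ is. In sense 2, $1-x$ is invertible in $S$ for $x\in\omega S$ by (7.1), hence it is invertible in $S/\bar J$.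

*$I'\cap(1-G)=(0)$.* Suppose $M=\{g:1-g\in I'\}\ne1$. It is a normal subgroup, so it has finite index. Let $L_0=\{(g,1,1):g\in M\cap G'\}$, of finite index in $N_0$. For $a\in L_0$, $\pi_0(1-a)\in I'=\pi_0(J)$, so $1-a\in J+\ker\pi_0=J$ by Step 3. Hence, in $R$, $\omega(L_0)^3\subseteq\omega(N_0)\omega(L_0)\omega(N_0)\subseteq X\bar JX=0$, and $L_0\subseteq1+\omega(L_0)$ is a nilpotent group by (5.1). But $L_0$ is a subgroup of finite index in $N_0\cong G'$, so it is not nilpotent (Section 3), a contradiction.

**Step 5: all components land in $I'$.** Let $y=\sum y_j\sigma^j\in I$, $a,b\in N_0$ and $u,v\in k[H]$. Then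
$$(1-a)uyv(1-b)=\sum_j(1-a)\,u\,y_j\,(\sigma^jv\sigma^{-j})\,(1-\sigma^jb\sigma^{-j})\,\sigma^j\ \in I .$$
For $j=1,2$ the $j$-th term lies in
$$\omega(N_0)\,k[H]\,\omega(N_j)\,k[G]=k[H]\,\omega(N_0)\omega(N_j)\,k[G]\subseteq I$$
by Corollary 8.2. So the term $j=0$, $(1-a)uy_0v(1-b)$, lies in $I$. As $X=\omega(N_0)S=S\omega(N_0)$, this says that the image of $y_0$ in $S$ lies in $\bar J$. So $y_0\in J$ and $\pi_0(y_0)\in I'$.

For the other components, apply this to $\sigma^i(y\sigma^{-j})\sigma^{-i}\in I$. Its $0$-component is $\sigma^iy_j\sigma^{-i}$, and $\pi_0(\sigma^iy_j\sigma^{-i})=\pi_{-i}(y_j)$ by (1.1). So $\pi_{-i}(y_j)\in I'$ for all $i,j$. $\square$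

## 10. Every good ideal lies in $K$

**Proof of Theorem 2.2.** We show by induction on $n$ that *every* good ideal kills $k[T_n]$. For $n=0$ this is $I\subseteq\omega k[G]$. Assume it for $n$. Every good ideal lies in a maximal good one, so for $n+1$ it suffices to take a maximal good $I$. Let $I'$ be as in Proposition 9.1. For $y=\sum y_j\sigma^j\in I$ and $w\in T_n$,
$$y\cdot(iw)=\sum_jy_j\cdot\big((i+j)w\big)=\sum_j(i+j)\,\big(\pi_{i+j}(y_j)\cdot w\big)=0 ,$$
because $\pi_{i+j}(y_j)\in I'$, and $I'$, being good, kills $k[T_n]$ by the induction hypothesis. $\square$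

**Proof of Theorem A.** An ideal as excluded by Theorem A is good in sense 1. By Theorem 2.2 it lies in $K$, and Proposition 1.1 says that $\omega k[G]/I$ is not nil, a contradiction. $\square$

## 11. The element $1-\theta$ and Jacobson radical quotients

The case $\operatorname{char}k\ne3$ of Theorem B was done in Section 2. Let $\operatorname{char}k=3$. If Theorem B failed for $I$, then $I$ would be good in sense 2, so $I\subseteq K$ by Theorem 2.2, and $1-\theta$, being invertible in $k[G]/I$, would be invertible in $A=k[G]/K$. So Theorem B follows from: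

**Proposition 11.1.** $1-\theta$ is not invertible in $A$.

Suppose $u=(1-\theta)^{-1}\in A$, and put $U=\Psi(u)\in M_3(A)$. We use the notation of Section 1.

**Step 1: $U$ in terms of $u$.** By (1.4), $\Psi(1-\theta)=1+\Lambda-\mathbf e\mathbf e^T$. Put $Z=(1+\Lambda)^{-1}=1-\Lambda$. The identities $(1+\Lambda-\mathbf e\mathbf e^T)U=1=U(1+\Lambda-\mathbf e\mathbf e^T)$, multiplied by $Z$ on the left, respectively on the right, give
$$U=Z+Z\mathbf e\mathbf e^TU=Z+U\mathbf e\mathbf e^TZ .\tag{11.1}$$
Let $v=\mathbf e^TU\mathbf e\in A$. The second expression gives $\mathbf e^TU=(1+v)\mathbf e^TZ$. As $\mathbf e^TZ\mathbf e=-\mathbf e^T\Lambda\mathbf e=\theta$, multiplying by $\mathbf e$ on the right gives $v=(1+v)\theta$, that is, $(1+v)(1-\theta)=1$. So $1+v=u$ and $\mathbf e^TU=u\,\mathbf e^TZ$. The first expression in (11.1) becomes $U=Z+Z\mathbf e\,u\,\mathbf e^TZ$, i.e.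
$$U_{ab}=\delta_{ab}z_a+z_a\,u\,z_b,\qquad z_0=z_1=1-\alpha,\quad z_2=z:=1-\beta .\tag{11.2}$$

**Step 2: iterating the last diagonal entry returns $u$.** Let $\rho:A\to A$, $\rho(y)=\Psi(y)_{22}$, a linear map. Let $k[\gamma]$ be the image of $k[\langle\gamma\rangle]$ in $A$. Since $\Psi(\gamma)$ is diagonal with last entry $\gamma$, $\rho$ fixes $k[\gamma]$ elementwise, and $\rho(pyq)=p\rho(y)q$ for $p,q\in k[\gamma]$. By (11.2), $\rho(u)=z+zuz$ with $z\in k[\gamma]$. By induction $\rho^n(u)\in z^nuz^n+k[\gamma]$. As $z=1-(1-\gamma)^2$, we have $z^3=1-(1-\gamma)^6=1$. Hence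
$$\rho^{3n}(u)\in u+k[\gamma]\qquad(n\ge0).\tag{11.3}$$

**Step 3: iterating $\rho$ contracts group elements.** For $h\in G$, $\rho(h)=h_2$ if $h\in H$, and $\rho(h)=0$ otherwise, by (1.3). Let $\ell(h)$ be the minimal number of factors $\gamma^{\pm1}$ in an expression of $h$ as a product of powers of $\sigma$ and factors $\gamma^{\pm1}$. Let $h\in H$ and $\ell=\ell(h)$. Collecting the powers of $\sigma$ in a minimal expression gives $\prod_{r=1}^\ell\sigma^{i_r}\gamma^{\pm1}\sigma^{-i_r}$ times a power of $\sigma$, which is trivial as $h\in H$: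
$$h=\prod_{r=1}^{\ell}\sigma^{i_r}\gamma^{\pm1}\sigma^{-i_r}.$$
Consecutive $i_r$ are distinct modulo $3$: equal ones could be merged into one factor or none, since $\gamma^3=1$. The last coordinate of $\sigma^i\gamma\sigma^{-i}$ is $\gamma$, $\sigma^{-1}$, $\sigma$ for $i=0,1,2$, by (1.2). So in $h_2$ only the factors with $i_r=0$ contribute a $\gamma^{\pm1}$, and at most $(\ell+1)/2$ of the indices $i_r$ are $0$. Thus $\ell(h_2)\le(\ell+1)/2<\ell$ if $\ell\ge2$. If $h\in H$ and $\ell\le1$, then $h_2\in\{1,\sigma^{\pm1},\gamma^{\pm1}\}$; and $\rho$ sends $\sigma^{\pm1}$ to $0$ and fixes $1,\gamma^{\pm1}$. Hence for each $h\in G$, $\rho^n(h)\in\{0,1,\gamma,\gamma^{-1}\}$ for all large $n$.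

**Step 4: contradiction.** The element $u$ is a finite linear combination of images of group elements, so by Step 3 $\rho^n(u)\in k[\gamma]$ for all large $n$. Taking $n$ divisible by $3$, (11.3) gives $u\in k[\gamma]$. Then $U=\Psi(u)$ is diagonal. But by (11.2) $U_{01}=(1-\alpha)u(1-\alpha)$ is a product of units of $A$, since $\alpha^2=0$. As $A\ne0$, it is nonzero, a contradiction. $\square$

This proves Proposition 11.1, and with it Theorem B.
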